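# Summable 2-cycles that no finite cycles approximate

Throughout, $[a,b]=aba^{-1}b^{-1}$, a "finite" chain is a finitely supported one, and $\|\cdot\|$ is the $\ell_1$-norm.

## 1. Groups of type $\mathcal F_n$ and summable chains

**Definition (type $\mathcal F_n$).** Let $n\ge 1$. A group $G$ is of type $\mathcal F_n$ if there is a cell complex $X'$ of type $K(G,1)$ (connected, fundamental group $G$, contractible universal covering) with finite $n$-skeleton. We call such an $X'$ *admissible*, and write $X$ for its universal covering with the induced cellular $G$-action.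

The action is free on cells. Indeed, if $g$ maps an open cell to itself then, because the cell embeds in $X'$ under projection, $g$ fixes it pointwise, so $g=1$. In each dimension $\le n$ there are finitely many orbits of cells.

*Examples.* For $G=\mathbb Z$ take $X'$ a circle and $X$ the line with vertices at the integers. For $G=\mathbb Z^2$ take the torus with one square, so $X$ is the plane tiled by unit squares. For a free group of rank 2 take a wedge of two circles, so $X$ is the 4-valent tree. All three are of type $\mathcal F_n$ for all $n$.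

**Definition (finite and summable chains).** For $0\le i\le n$ let $C_i(X,\mathbb R)$ be the finite real cellular $i$-chains, and $C_i^{(1)}(X,\mathbb R)$ the chains $c=\sum_\sigma c(\sigma)\sigma$ with $\|c\|=\sum_\sigma|c(\sigma)|<\infty$. The latter space is the completion of the former. For $1\le i\le n$ there are finitely many orbits of $i$-cells, so $\max_\sigma\|\partial\sigma\|<\infty$ and $\partial$ extends to a bounded operator $C_i^{(1)}(X,\mathbb R)\to C_{i-1}^{(1)}(X,\mathbb R)$. In degree $0$ we use the augmentation $\varepsilon(c)=\sum_v c(v)$, a bounded functional on $C_0^{(1)}(X,\mathbb R)$.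

**Definition (summable cycles).** For $1\le i\le n$ put $Z_i^{(1)}(X,\mathbb R)=\ker\partial\subset C^{(1)}_i(X,\mathbb R)$, and put $Z_0^{(1)}(X,\mathbb R)=\ker\varepsilon$. A finite $i$-cycle is a finite chain lying in this kernel.

*Examples.* On the line, a 1-cycle has the same coefficient on every edge, so a summable 1-cycle is $0$. In the plane, a 2-cycle is constant on squares, so a summable 2-cycle is $0$.

On the 4-valent tree many 1-cycles exist (flows obeying conservation at each vertex), but again the only summable one is $0$. To see this, let $z$ be summable, let $e$ be an edge from $o$ to $o'$, and let $T'$ be the component of the tree minus $e$ containing $o'$. Let $E_R$ be the edges of $T'$ leading from distance $R$ to distance $R+1$ from $o'$, oriented outward. Adding the conservation laws at the vertices of $T'$ within distance $R$ of $o'$ gives $z(e)=\sum_{e'\in E_R}z(e')$. The sets $E_R$ are disjoint and $z$ is summable, so the right side tends to $0$ and $z(e)=0$.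

**Definition (reduced $\ell_1$-homology).** For $0\le i\le n-1$ put $B_i^{(1)}(X,\mathbb R)=\partial C_{i+1}^{(1)}(X,\mathbb R)$ and
$$\bar H_i^{(1)}(G,\mathbb R)=Z_i^{(1)}(X,\mathbb R)\big/\overline{B_i^{(1)}(X,\mathbb R)},$$
the bar denoting $\ell_1$-closure. A priori this depends on $X'$.

*Example (why the closure matters).* On the line with $\partial[j,j+1]=\delta_{j+1}-\delta_j$, let $z=A\delta_0-\sum_{k\ge1}k^{-2}\delta_k$ with $A=\sum_{k\ge 1} k^{-2}$, a summable $0$-cycle. If $z=\partial y$ with $y$ summable, then $y_{k-1}-y_k=z_k$ for all $k$. So $y$ is constant on the negative edges, hence $0$ there. Then $y_0=-A$ and $y_k=-\sum_{m>k}m^{-2}$, so $|y_k|\ge 1/(k+1)$, which is not summable. Thus $z\notin B_0^{(1)}$. But $z\in\overline{B_0^{(1)}}$, as we will see for all $0$-cycles in Section 3.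

**A reformulation.** For $1\le i\le n-1$, contractibility of $X$ says that the finite $i$-cycles are exactly $\partial C_{i+1}(X,\mathbb R)$. This is dense in $B_i^{(1)}$, since $C_{i+1}(X,\mathbb R)$ is dense in $C_{i+1}^{(1)}(X,\mathbb R)$ and $\partial$ is bounded. For $i=0$ the same holds: finite chains of augmentation $0$ are boundaries because $X$ is connected. Hence
$$\overline{B_i^{(1)}(X,\mathbb R)}=\text{the closure of the finite } i\text{-cycles}\qquad(0\le i\le n-1).\tag{1}$$

## 2. Can summable cycles be approximated by finite ones?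

Gersten's question, as posed in "$\ell_1$-homology of combable groups and 3-manifold groups", is this. *Let $G$ be of type $\mathcal F_n$ and $i\le n-1$. Can every summable $i$-cycle in $X$ be approximated in $\ell_1$-norm by finite $i$-cycles?* By (1), this asks whether $\bar H_i^{(1)}(G,\mathbb R)=0$ for all $0\le i\le n-1$. We ask it for every $n\geq 1$, every $G$ of type $\mathcal F_n$ and every admissible $X'$.

Two cases are known: $\bar H_0^{(1)}(G,\mathbb R)=0$ for finitely generated $G$, and $\bar H_1^{(1)}(G,\mathbb R)=0$ for $G$ of type $\mathcal F_2$ (Allcock–Gersten). So the answer is yes for $n=1,2$. Both cases are proved in Section 3. From $n=3$ on, the answer is no, and one group does it for all $n\ge 3$.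

**Theorem 1.** There is a group $G$, torsion-free polycyclic with a finite $K(G,1)$ (so of type $\mathcal F_n$ for all $n$), such that for every $n\ge3$ and every complex $X'$ of type $K(G,1)$ with finite $n$-skeleton there is $z\in Z_2^{(1)}(X,\mathbb R)$ that is not an $\ell_1$-limit of finite 2-cycles. Thus $\bar H_2^{(1)}(G,\mathbb R)\ne0$.

Consequently Gersten's question has a positive answer for $n=1,2$ and a negative answer for every $n\ge3$. Degree by degree, the picture is as follows.

**Theorem 2.** For $i\ge0$, the statement "$\bar H_i^{(1)}(\Gamma,\mathbb R)=0$ for every $n\ge i+1$, every $\Gamma$ of type $\mathcal F_n$ and every admissible complex" is true if and only if $i\le1$. More precisely, for every $i\ge2$ there is a group $\Gamma$ having a finite $K(\Gamma,1)$ with $\bar H_i^{(1)}(\Gamma,\mathbb R)\ne0$, for every $n\ge i+1$ and every admissible complex.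

For even $i$ the proof is self-contained. For odd $i$ it uses a published theorem of Leuzinger and Young on filling functions, quoted in Section 9.

## 3. Truncating to a ball and repairing the boundary

**Degree 0.** Let $z$ be a summable $0$-cycle. Exhaust the vertices by finite sets and let $z_R$ be the restrictions of $z$. Then $z_R\to z$ and $\varepsilon(z_R)\to\varepsilon(z)=0$, so the finite $0$-cycles $z_R-\varepsilon(z_R)v_0$ converge to $z$. Hence $\bar H_0^{(1)}=0$.

In higher degree the natural plan is the same: cut $z$ off at radius $R$ and repair the small boundary that appears by a finite filling (a finite chain with that boundary). The following proposition says how cheap the repair must be. The *carrier* of a cell is the smallest subcomplex containing it; for a square of the plane it is the square with its four edges and four vertices. Carriers are finite subcomplexes.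

**Proposition 3.** Let $1\le i\le n-1$ and $v_0\in X^0$. Suppose there is a constant $c_0$ such that every finite real $(i-1)$-cycle $c$ (augmented if $i=1$) supported in cells whose carriers have all vertices within distance $R$ of $v_0$ in $X^1$ has a finite filling of norm $\le c_0(1+R)\|c\|$. Then $\bar H_i^{(1)}(G,\mathbb R)=0$.

*Proof.* **Step 1: set up the truncation.** For a cell $\sigma$ let $\rho(\sigma)$ be the maximal distance in $X^1$ from $v_0$ to a vertex of its carrier. Let the integer $M$ bound the diameters in $X^1$ of the vertex sets of carriers of $i$-cells, and let $c_1=\max\|\partial\sigma\|$ over $i$-cells $\sigma$. Both are finite, since there are finitely many orbits of $i$-cells.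

Only finitely many $i$-cells have $\rho\le R$. Indeed $X^1$ has finitely many orbits of edges under a free action, so it is locally finite and balls are finite. If $\sigma=g\sigma_0$ with $\sigma_0$ an orbit representative and $u$ is a vertex of the carrier of $\sigma_0$, then $\rho(\sigma)\le R$ forces $gu$ into a finite set, which leaves finitely many $g$. So the restriction $z_R$ of $z\in Z_i^{(1)}$ to the cells with $\rho\le R$ is finite, for each integer $R\ge0$.

**Step 2: bound the boundary of the truncation.** Let $\tau$ be an $(i-1)$-cell with nonzero coefficient in $\partial z_R$. It has nonzero coefficient in $\partial\sigma$ for some $\sigma$ with $\rho(\sigma)\le R$. The attaching map of $\sigma$ has image in the carrier of $\sigma$, so $\tau$ and its carrier lie in the carrier of $\sigma$, and $\rho(\tau)\le R$. Now $\partial z=0$ gives $\partial z_R=-\partial(z-z_R)$. Any $\sigma$ with $\rho(\sigma)>R$ and $\tau$ in its boundary has in its carrier the vertices of the carrier of $\tau$, all within $R$ of $v_0$, so $\rho(\sigma)\le R+M$. Therefore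
$$\|\partial z_R\|\le c_1\varepsilon_R,\qquad \varepsilon_R=\sum_{R<\rho(\sigma)\le R+M}|z(\sigma)|,\qquad \sum_{R\ge 0}\varepsilon_R\le (M+1)\|z\|<\infty,$$
the last because each $\sigma$ is counted for at most $M$ values of $R$.

**Step 3: repair.** Since $\sum\varepsilon_R<\infty$ and $\sum 1/(1+R)=\infty$, we have $\liminf_R(1+R)\varepsilon_R=0$. By hypothesis $\partial z_R$ has a finite filling $y_R$ with $\|y_R\|\le c_0c_1(1+R)\varepsilon_R$. The chains $z_R-y_R$ are finite cycles, and along a subsequence $y_R\to0$, so $z_R-y_R\to z$. By (1), $\bar H_i^{(1)}(G,\mathbb R)=0$. $\square$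

**Degree 1.** For $i=1$ the hypothesis always holds. If $c$ is a finite $0$-chain with $\varepsilon(c)=0$ in the ball of radius $R$, join $v_0$ to each vertex $v$ of $c$ by an edge path $p_v$ of length $\le R$. Then $\sum_v c(v)p_v$ has boundary $\sum_v c(v)(v-v_0)=c$ and norm $\le R\|c\|$. So $\bar H_1^{(1)}(G,\mathbb R)=0$ for every $G$ of type $\mathcal F_2$.

**Where this stops.** For $i=2$ the repair needs every finite 1-cycle $c$ in the $R$-ball to bound a 2-chain of norm $\lesssim(1+R)\|c\|$. A path to each vertex is free of charge; a disk for each loop is not. We will meet a group with loops of length $O(k)$ whose real fillings all have norm at least a constant times $\lambda^k$, $\lambda>1$. This alone only shows that the method fails. To show that the *conclusion* fails, we must produce a summable cycle.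

## 4. A bounded functional that is unbounded on boundaries

**What an obstruction looks like.** By Hahn–Banach, a $z\in Z_2^{(1)}$ that is not a limit of finite 2-cycles is detected by a bounded functional $f$ with $f=0$ on finite 2-cycles and $f(z)\ne0$. On finite chains such an $f$ has the form $g\circ\partial$ with $g$ linear on the finite 1-cycles. If $g$ were $\ell_1$-bounded, then for finite $z_K\to z$ we would get $f(z)=\lim g(\partial z_K)=0$. So we need $g$ unbounded with $g\circ\partial$ bounded. The following lemma says how to use such a $g$.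

**Lemma 4.** Let $f$ be a bounded functional on $C_2^{(1)}(X,\mathbb R)$ with $f=g\circ\partial$ on finite chains. Suppose there are finite 1-cycles $c_0,c_1,\dots$ and finite 2-chains $u_0,u_1,\dots$ with
$$\partial u_0=c_0,\quad \partial u_k=c_k-c_{k-1}\ (k\ge1),\quad \sum_k\|u_k\|<\infty,\quad \|c_k\|\to0,\quad g(c_k)=\alpha\ne0\ \text{ for all }k .$$
Then $z=\sum_k u_k$ is a summable 2-cycle with $f(z)=\alpha$, and it has distance $\ge|\alpha|/\|f\|$ from every finite 2-cycle.

*Proof.* Let $z_K=\sum_{k\le K}u_k$. Then $z_K\to z$ and $\partial z_K=c_K\to0$, so $\partial z=0$. Also $f(z_K)=g(c_K)=\alpha$, so $f(z)=\alpha$. If $w$ is a finite 2-cycle then $f(w)=g(0)=0$, hence $|\alpha|=|f(z-w)|\le\|f\|\,\|z-w\|$. $\square$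

**A functional from a central extension.** Let $\hat G\to G$ be surjective with central kernel $C$ and let $\ell:C\to\mathbb R$ be a homomorphism. Let $X'$ be an admissible complex for $G$ with $n\ge2$. We build $g$, to be called $\mathrm{ev}$, by lifting edge paths to $\hat G$.

**Step 1: label the edges.** Choose representatives of the $G$-orbits of vertices of $X$, one of them called $v_0$, and let $\kappa:X^0\to G$ be the equivariant map sending each representative to $1$. An oriented edge $e$ from $o$ to $o'$ has label $\kappa(o)^{-1}\kappa(o')\in G$, which is unchanged under $G$-translation of $e$. Choose a lift $\hat a(e)\in\hat G$ of the label depending only on the orbit of $e$, with $\hat a(\bar e)=\hat a(e)^{-1}$ for the reversed edge $\bar e$. This is possible because no edge is inverted, so $e$ and $\bar e$ lie in different orbits.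

**Step 2: evaluate loops.** Along an edge path from $o$ to $o'$ the labels multiply to $\kappa(o)^{-1}\kappa(o')$. So along a closed path the lifts multiply to an element of $C$. Backtracking cancels, so we get a homomorphism $\pi_1(X^1,v_0)\to C$. As $C$ is abelian it factors through $H_1(X^1;\mathbb Z)=Z_1(X,\mathbb Z)$. A closed path based at $v$, joined to $v_0$ by a path with product of lifts $h$, gives $hch^{-1}=c$ by centrality, so closed paths based anywhere are evaluated by the same rule. Since translation does not change lifts, the result is $G$-invariant. Compose with $\ell$ and extend linearly to the finite real 1-cycles $Z_1(X,\mathbb R)=Z_1(X,\mathbb Z)\otimes\mathbb R$: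
$$\mathrm{ev}:Z_1(X,\mathbb R)\to\mathbb R,\qquad f=\mathrm{ev}\circ\partial \text{ on } C_2(X,\mathbb R).$$

**Step 3: boundedness.** On 2-cells $f$ is $G$-invariant and there are finitely many orbits of 2-cells. So $f$ is bounded, and extends to a bounded functional on $C_2^{(1)}(X,\mathbb R)$. It vanishes on finite 2-cycles.

*Example (area).* Let $G=\mathbb Z^2=\langle a,b\rangle$ act on the plane, let $\hat G$ be the integer Heisenberg group of unitriangular $3\times3$ matrices, $C$ its center, and $\ell$ the upper right entry. Lift $a,b$ to $e_{12}(1),e_{23}(1)$, where $e_{ij}(v)=1+vE_{ij}$. The counterclockwise boundary of a square reads $aba^{-1}b^{-1}$, with product $e_{13}(1)$. So $f=1$ on each counterclockwise square and $\mathrm{ev}$ is signed area. The loops $[a^k,b^k]$ have length $4k$ and $\mathrm{ev}=k^2$, so $\mathrm{ev}$ is unbounded while $\|f\|=1$.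

Can Lemma 4 be fed with these? Normalize $c_k=4^{-k}\partial S_k$ with $S_k$ the $2^k\times2^k$ square at the origin, so $\mathrm{ev}(c_k)=1$ and $\|c_k\|=4\cdot2^{-k}\to0$. But the only finite chain bounded by $c_k-c_{k-1}$ is $4^{-k}(S_k-4S_{k-1})$. Since $S_{k-1}\subset S_k$, its norm is $4^{-k}\bigl((4^k-4^{k-1})+3\cdot4^{k-1}\bigr)=\tfrac32$, not summable. (It had to fail: there are no nonzero summable 2-cycles in the plane.)

So we need two things at once: loops $\gamma_k$ that are expensive to fill, and a recursion among them, carrying $\gamma_{k-1}$ to $\gamma_k$ up to scaling, that is cheap to fill.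

## 5. A quotient of a $4\times4$ matrix group

Let $\lambda=\frac{3+\sqrt5}2$. Then $\lambda^2=3\lambda-1$, $\lambda+\lambda^{-1}=3$ and $\lambda-\lambda^{-1}=\sqrt5$. Let $O=\mathbb Z[\lambda]=\mathbb Z+\mathbb Z\lambda\subset\mathbb R$, additively $\mathbb Z^2$; note $\lambda^{-1}=3-\lambda\in O$. Put
$$\hat G=\{\text{upper triangular matrices in } GL_4(O)\text{ with diagonal }(1,\lambda^a,\lambda^b,1),\ a,b\in\mathbb Z\},$$
$$C=\{e_{14}(v):v\in O\},\qquad G=\hat G/C,\qquad \ell(e_{14}(v))=v .$$

**$C$ is central.** For $M\in\hat G$, $ME_{14}=M_{11}E_{14}=E_{14}=M_{44}E_{14}=E_{14}M$, so $M$ commutes with $1+vE_{14}$.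

**$G$ has a finite $K(G,1)$.** Reading off the diagonal maps $\hat G$ onto $\mathbb Z^2$ with kernel the unipotent part $U$. Reading off the superdiagonal entries $12,23,34$ maps $U$ onto $O^3\cong\mathbb Z^6$. The kernel consists of the matrices $1+uE_{13}+vE_{24}+wE_{14}$, on which multiplication adds entries since all products of two of $E_{13},E_{24},E_{14}$ vanish. Modulo $C$ it is $O^2\cong\mathbb Z^4$. Both kernels are normal in $\hat G$. So $G$ has a normal series with factors $\mathbb Z^2,\mathbb Z^6,\mathbb Z^4$. Refining the factors, $G$ is poly-$\mathbb Z$ of Hirsch length 12; in particular it is polycyclic and torsion-free.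

Poly-$\mathbb Z$ groups have finite $K(\cdot,1)$'s. If $N$ is normal in $H$ with $H/N\cong\mathbb Z$ and $Y$ is a finite $K(N,1)$, realize conjugation by a lift of a generator by a cellular map $\varphi:Y\to Y$, a homotopy equivalence. The mapping torus of $\varphi$ is a finite complex with fundamental group $H$. Its infinite cyclic covering is an increasing union of subcomplexes whose inclusions are homotopy equivalences and which are homotopy equivalent to $Y$, so it is aspherical. Induct from the trivial group.

From now on fix $n\ge3$ and any admissible $X'$ for $G$, and let $\mathrm{ev}$ and $f$ be as in Section 4 for this $\hat G,C,\ell$.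

## 6. Words, loops, and the exponentially expensive $\gamma_k$

**The letters.** Let
$$s=\mathrm{diag}(1,\lambda^{-1},1,1),\quad t=\mathrm{diag}(1,1,\lambda^{-1},1),$$
$$x=e_{12}(1),\quad p=e_{13}(1),\quad r=e_{23}(1),\quad y=e_{24}(1),\quad q=e_{34}(1).$$
Two rules govern all computations. A diagonal $\delta$ satisfies $\delta e_{ij}(v)\delta^{-1}=e_{ij}(\delta_i v\delta_j^{-1})$. For distinct $i,j,k$, $[e_{ij}(u),e_{jk}(v)]=e_{ik}(uv)$, because
$$(1+uE_{ij}+vE_{jk}+uvE_{ik})(1-uE_{ij}-vE_{jk}+uvE_{ik})=1+uvE_{ik}.$$

**From words to chains.** For each letter $a$ fix an edge path $\pi_a$ in $X$ from $v_0$ to $av_0$, and let $L$ be the largest of their lengths. A word $w$ gives an edge path from $v_0$ to $wv_0$: concatenate translates of the $\pi_a$, using $a^{-1}\bar\pi_a$ for the letter $a^{-1}$. Its 1-chain $[w]$ depends only on the element of the free group, and $[ww']=[w]+w[w']$ for all words. If $w=1$ in $G$ then $[w]$ is an integral cycle. For $w,w'$ trivial in $G$ and any word $h$,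
$$[ww']=[w]+[w'],\qquad [hwh^{-1}]=[h]+h[w]-hwh^{-1}[h]=h[w].\tag{2}$$
Let $\tilde a\in\hat G$ be the product of the lifts along $\pi_a$. The labels along $\pi_a$ multiply to $\kappa(v_0)^{-1}\kappa(av_0)=a$, so $\tilde a\in aC$. Lifts are translation invariant, so for $w=1$ in $G$ we have $\mathrm{ev}[w]=\ell(w(\tilde a))$, the word $w$ evaluated at the $\tilde a$.

**The loops.** For $k\ge0$ put
$$X_k=s^kxs^{-k},\qquad P_k=t^kpt^{-k},\qquad \gamma_k=[P_k,q].$$
In $\hat G$ these words represent $e_{12}(\lambda^k)$, $e_{13}(\lambda^k)$, $e_{14}(\lambda^k)$. So $\gamma_k=1$ in $G$. A commutator does not change when its entries are multiplied by central elements, so $\gamma_k(\tilde a)=e_{14}(\lambda^k)$. The word $\gamma_k$ has $2(2k+1)+2$ letters. Hence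
$$\mathrm{ev}[\gamma_k]=\lambda^k,\qquad \|[\gamma_k]\|\le L(4k+4).\tag{3}$$
If $\partial u=[\gamma_k]$ with $u$ a finite real 2-chain, then $f(u)=\lambda^k$, so $\|u\|\ge\lambda^k/\|f\|$. ($f\ne0$, because such $u$ exist.) Since $[\gamma_k]$ lies in a ball of radius $O(k)$ about $v_0$, the hypothesis of Proposition 3 fails for $G$ with $i=2$. This is the first of the two requirements.

## 7. The recursion $\gamma_{k+1}\sim\gamma_k^3\gamma_{k-1}^{-1}$ at quadratic cost

Since $\lambda^{k+1}=3\lambda^k-\lambda^{k-1}$, the 1-cycle $[\gamma_{k+1}]-3[\gamma_k]+[\gamma_{k-1}]$ has $\mathrm{ev}=0$, so nothing so far forces it to be expensive to fill. The second requirement is that it is in fact cheap.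

**Proposition 5.** There are integral 2-chains $d_k$ ($k\ge1$) and a constant $A$ with
$$\partial d_k=[\gamma_{k+1}]-3[\gamma_k]+[\gamma_{k-1}],\qquad \|d_k\|\le A(1+k^2).$$

**Relators.** The following hold in $\hat G$, hence in $G$, by the two rules of Section 6:

- $[s,t]=[s,p]=[s,q]=[t,x]=[t,y]=[st,r]=1$ (in each case the two diagonal entries involved are equal; for $st=\mathrm{diag}(1,\lambda^{-1},\lambda^{-1},1)$ and $r=e_{23}(1)$ both are $\lambda^{-1}$);
- $[x,p]=[x,q]=[p,y]=1$ (the products of matrix units vanish in both orders);
- $xrx^{-1}=pr$ and $[r,q]=y$;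
- $sxs^{-1}=x^3\cdot s^{-1}x^{-1}s$, which is $\lambda=3-\lambda^{-1}$ in the $12$ entry.

**Definition (cost).** For words $w,w'$ write $w\sim w'$ *at cost* $N$ if $ww'^{-1}$ equals, in the free group, a product of at most $N$ conjugates of these relators and their inverses.

*Example.* $X_1=sxs^{-1}\sim s(txt^{-1})s^{-1}$ at cost $1$, by the relation $[t,x]=1$.

Costs add under transitivity, since $ww''^{-1}=(ww'^{-1})(w'w''^{-1})$. They add under products, since $(w_1w_2)(w_1'w_2')^{-1}=w_1(w_2w_2'^{-1})w_1^{-1}\cdot w_1w_1'^{-1}$. Conjugating or inverting both sides does not change the cost; for inversion, $w^{-1}w'=w^{-1}(w'w^{-1})w$.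

**Cost bounds fillings.** For each relator $\rho$ fix an integral 2-chain $m_\rho$ with $\partial m_\rho=[\rho]$; it exists as $H_1(X;\mathbb Z)=0$. If $w\sim1$ at cost $N$, $w=\prod h_i\rho_i^{\pm1}h_i^{-1}$, then (2) gives $[w]=\partial\sum\pm h_im_{\rho_i}$, an integral filling of norm $\le N\max_\rho\|m_\rho\|$. So it suffices to show that $\gamma_{k+1}\gamma_{k-1}\gamma_k^{-3}\sim1$ at cost $O(1+k^2)$.

**The first try, and where it stalls.** As $tpt^{-1}=p^3\cdot t^{-1}p^{-1}t$ also holds in $\hat G$, one could add this relator, write $P_{k+1}\sim P_k^3P_{k-1}^{-1}$ and expand $[P_k^3P_{k-1}^{-1},q]$ by $[ab,q]=a[b,q]a^{-1}[a,q]$. This yields a product of *conjugates* of $\gamma_k$'s and $\gamma_{k-1}^{-1}$ by words in the $P_j$. To remove the conjugations one must move $P_j$ past $\gamma_k=P_kqP_k^{-1}q^{-1}$. Doing so letter group by letter group requires $P_jq\sim qP_j$. But this holds at no cost whatever: all our relators hold in $\hat G$, while $[P_j,q]=e_{14}(\lambda^j)\ne1$ there.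

**The way around.** The entry $14$ factors in two ways: through $3$, as $[e_{13}(\lambda^k),e_{34}(1)]$, which is $\gamma_k=[P_k,q]$; and through $2$, as $[e_{12}(\lambda^k),e_{24}(1)]$, which is $[X_k,y]$. We run the recursion on $X_k$ instead of $P_k$. The word $X_k$ commutes in $\hat G$ with both $P_j$ and $q$, and cheaply so, because $X_k$ is stretched by $s$ and $P_j$ by $t$, and $s$, $t$ do not interfere. Hence it passes $\gamma_j$ cheaply. The letter $r=e_{23}(1)$ links the two factorizations.

*Proof of Proposition 5.* Below $i,j,k\ge0$.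

**Step (a): $X_iP_j\sim P_jX_i$ at cost $2i(2j+1)+2j+1$.** This lets $X$'s pass $P$'s. Since $s$ commutes with $t$ and $p$, moving $s^i$ past the $2j+1$ letters of $P_j$ gives $P_j\sim s^it^jpt^{-j}s^{-i}$ at cost $i(2j+1)$. Since $t$ commutes with $x$, $X_i\sim s^it^jxt^{-j}s^{-i}$ at cost $j$. So $X_iP_j\sim s^it^jxp\,t^{-j}s^{-i}\sim s^it^jpx\,t^{-j}s^{-i}\sim P_jX_i$, the middle step costing $1$.

**Step (b): $X_iq\sim qX_i$ at cost $2i+1$.** This lets $X$'s pass $q$. Use $q\sim s^iqs^{-i}$ at cost $i$, twice, and $[x,q]=1$ once.

**Step (c): $P_ky\sim yP_k$ at cost $2k+1$.** Use $y\sim t^kyt^{-k}$ at cost $k$, twice, and $[p,y]=1$ once.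

**Step (d): $X_krX_k^{-1}\sim P_kr$ at cost $3k^2+4k+1$.** This transfers information from the $s$-stretched $X_k$ to the $t$-stretched $P_k$. Let $c=(st)^k$, which commutes with $r$ letter pair by letter pair: $r\sim crc^{-1}$ at cost $k$. Sorting letters with $[s,t]=1$, $s^kt^k\sim c$ costs $k(k-1)/2$ and $t^ks^k\sim c$ costs $k(k+1)/2$. Hence
$$X_k\sim s^kt^kxt^{-k}s^{-k}\sim cxc^{-1}\ \text{ at cost } k+k(k-1)=k^2,$$
$$P_k\sim t^ks^kps^{-k}t^{-k}\sim cpc^{-1}\ \text{ at cost } k+k(k+1)=k^2+2k .$$
Now $X_krX_k^{-1}\sim c\,xrx^{-1}c^{-1}$ at cost $2k^2+k$, then $\sim c\,pr\,c^{-1}$ at cost $1$, then $\sim P_kr$ at cost $(k^2+2k)+k$.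

**Step (e): $X_kyX_k^{-1}\sim y\gamma_k$ at cost $O(1+k^2)$.** This is the equality of the two factorizations. First $y\sim rqr^{-1}q^{-1}$ at cost $1$. Conjugating each of the four factors by $X_k$ and using (d) for $r^{\pm1}$ and (b) for $q^{\pm1}$,
$$X_kyX_k^{-1}\sim X_k\,rqr^{-1}q^{-1}X_k^{-1}\sim(P_kr)\,q\,(r^{-1}P_k^{-1})\,q^{-1}=P_k\,(rqr^{-1}q^{-1})\,qP_k^{-1}q^{-1}.$$
Then $[r,q]=y$ again, and (c):
$$P_k\,(rqr^{-1}q^{-1})\,qP_k^{-1}q^{-1}\sim P_ky\,qP_k^{-1}q^{-1}\sim yP_kqP_k^{-1}q^{-1}=y\gamma_k.$$
The total cost is $1+2(3k^2+4k+1)+2(2k+1)+1+(2k+1)$.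

**Step (f): $X_i\gamma_j\sim\gamma_jX_i$ at cost $O((1+i)(1+j))$.** Move $X_i$ past the four factors of $\gamma_j=P_jqP_j^{-1}q^{-1}$ using (a) and (b) twice each.

**Step (g): $X_k^{-1}yX_k\sim y\gamma_k^{-1}$ at cost $O(1+k^2)$.** This is (e) for $X_k^{-1}$. Conjugate (e) by $X_k^{-1}$ and use (f) with $i=j=k$:
$$y\sim X_k^{-1}yX_k\cdot X_k^{-1}\gamma_kX_k\sim X_k^{-1}yX_k\cdot\gamma_k.$$
Multiply on the right by $\gamma_k^{-1}$.

**Step (h): the recursion.** Let $k\ge1$. Conjugating $sxs^{-1}=x^3\cdot s^{-1}x^{-1}s$ by $s^k$ gives $X_{k+1}\sim X_k^3X_{k-1}^{-1}$ at cost $1$. Using (e) for $k+1$, this relation twice, and (g) for $k-1$,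
$$y\gamma_{k+1}\sim X_{k+1}yX_{k+1}^{-1}\sim X_k^3\,(X_{k-1}^{-1}yX_{k-1})\,X_k^{-3}\sim X_k^3\,y\gamma_{k-1}^{-1}\,X_k^{-3}.$$
Now conjugate by $X_k$ three times. For $m=0,1,2$, (f) and (e) give
$$X_k\,y\gamma_k^m\gamma_{k-1}^{-1}X_k^{-1}\sim X_kyX_k^{-1}\cdot\gamma_k^m\gamma_{k-1}^{-1}\sim y\gamma_k^{m+1}\gamma_{k-1}^{-1}.$$
So $y\gamma_{k+1}\sim y\gamma_k^3\gamma_{k-1}^{-1}$, and every rule was used a bounded number of times with indices at most $k+1$, so the cost is $O(1+k^2)$. Cancel $y$: $\gamma_{k+1}\gamma_{k-1}\gamma_k^{-3}\sim1$ at cost $O(1+k^2)$. All $\gamma$'s are trivial in $G$, so by (2) the 1-chain of this word is $[\gamma_{k+1}]+[\gamma_{k-1}]-3[\gamma_k]$. Let $d_k$ be the corresponding integral filling. $\square$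

## 8. Telescoping to a summable cycle

Lemma 4 needs a *first-order* recursion: 1-cycles $c_k$ with $c_k-c_{k-1}$ cheap to fill. Proposition 5 is second-order. But over $\mathbb R$ the polynomial factors, $T^2-3T+1=(T-\lambda)(T-\lambda^{-1})$, and applying the factor $T-\lambda^{-1}$ to the sequence leaves a first-order recursion with multiplier $\lambda$.

*Proof of Theorem 1.* **Step 1: reduce the order.** For $k\ge0$ let $\eta_k=[\gamma_{k+1}]-\lambda^{-1}[\gamma_k]$. Since $3=\lambda+\lambda^{-1}$,
$$\eta_k-\lambda\eta_{k-1}=[\gamma_{k+1}]-(\lambda^{-1}+\lambda)[\gamma_k]+[\gamma_{k-1}]=\partial d_k\qquad(k\ge1).$$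

**Step 2: feed Lemma 4.** Choose finite integral chains $D_0,D_1$ with $\partial D_j=[\gamma_j]$, and put $D=D_1-\lambda^{-1}D_0$, so $\partial D=\eta_0$. Take
$$c_k=\lambda^{-k}\eta_k,\qquad u_0=D,\qquad u_k=\lambda^{-k}d_k\ (k\ge1),\qquad g=\mathrm{ev}.$$
Then $\partial u_0=c_0$ and $\partial u_k=\lambda^{-k}\eta_k-\lambda^{-(k-1)}\eta_{k-1}=c_k-c_{k-1}$. The sum $\sum\|u_k\|\le\|D\|+\sum\lambda^{-k}A(1+k^2)$ is finite. By (3), $\|\eta_k\|$ grows at most linearly, so $\|c_k\|\to0$. Finally
$$\mathrm{ev}(c_k)=\lambda^{-k}\bigl(\lambda^{k+1}-\lambda^{-1}\lambda^k\bigr)=\lambda-\lambda^{-1}=\sqrt5\quad\text{for all }k.$$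

**Step 3: conclude.** By Lemma 4,
$$z=D+\sum_{k\ge1}\lambda^{-k}d_k\tag{4}$$
is a summable 2-cycle with $f(z)=\sqrt5$, at distance $\ge\sqrt5/\|f\|$ from every finite 2-cycle. By (1), $\bar H_2^{(1)}(G,\mathbb R)\ne0$. The admissible $X'$ and $n\ge3$ were arbitrary. $\square$

## 9. Higher degrees

It remains to prove Theorem 2. The cases $i=0,1$ were done in Section 3. We first make sure that one convenient complex suffices.

**Lemma 6.** Let $\Gamma$ be of type $\mathcal F_n$. For $i\le n-1$, $\bar H_i^{(1)}$ does not depend, up to isomorphism, on the complex with finite $n$-skeleton.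

*Proof.* Let $X,Y$ be the universal coverings of two such complexes. Their real cellular chain complexes are free resolutions of $\mathbb R$ over $\mathbb R[\Gamma]$. So there are equivariant augmentation-preserving chain maps $\varphi:C_*(X)\to C_*(Y)$, $\psi:C_*(Y)\to C_*(X)$ and an equivariant homotopy $h$ with $\psi\varphi-1=\partial h+h\partial$ (in degree $0$: $\psi\varphi-1=\partial h$), and likewise for $\varphi\psi$. An equivariant map defined on a free module of finite rank is $\ell_1$-bounded, since the finitely many basis cells have images of bounded norm. Thus $\varphi,\psi$ in degrees $\le n$ and $h$ from degrees $\le n-1$ extend to the completions, with the same identities. For $i\le n-1$, $\varphi$ and $\psi$ preserve $Z_i^{(1)}$ and $B_i^{(1)}$, hence $\overline{B_i^{(1)}}$. For $z\in Z_i^{(1)}(X,\mathbb R)$, $\psi\varphi z-z=\partial hz\in B_i^{(1)}$, and similarly for $\varphi\psi$. So they induce mutually inverse isomorphisms. $\square$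

**Definition (witness).** A *witness of degree $i\ge1$* for $\Gamma$ consists of the universal covering $X$ of a finite $K(\Gamma,1)$, a bounded functional $F$ on $C_i^{(1)}(X,\mathbb R)$ vanishing on finite $i$-cycles (equivalently, $F\circ\partial=0$ on finite $(i+1)$-chains), and $z\in Z_i^{(1)}(X,\mathbb R)$ with $F(z)\ne0$.

*Example.* With $X'$ a finite $K(G,1)$, the $f$ and $z$ of Section 8 are a witness of degree 2 for $G$.

By (1), a witness shows $z\notin\overline{B_i^{(1)}}$, so $\bar H_i^{(1)}(\Gamma,\mathbb R)\ne0$ for that finite complex. By Lemma 6 the same holds for every $n\ge i+1$ and every admissible complex. So Theorem 2 asks for a witness in each degree $i\ge2$.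

**Products of witnesses.** *If $\Gamma_1,\Gamma_2$ have witnesses $(X_1,F_1,z_1)$, $(X_2,F_2,z_2)$ of degrees $a,b$, then $\Gamma_1\times\Gamma_2$ has a witness of degree $a+b$.* The space $X_1\times X_2$ covers the product of the finite complexes. On its $(a+b)$-cells put $F(e\times e')=F_1(e)F_2(e')$ in bidegree $(a,b)$ and $F=0$ in the other bidegrees; $F$ is bounded. To see that $F\circ\partial=0$, take a product cell $e\times e'$ of total degree $a+b+1$, so that $\partial(e\times e')=\partial e\times e'\pm e\times\partial e'$:

- in bidegree $(a+1,b)$, $F(\partial(e\times e'))=F_1(\partial e)F_2(e')=0$, as $\partial e$ is a finite $a$-cycle;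
- in bidegree $(a,b+1)$, $F(\partial(e\times e'))=\pm F_1(e)F_2(\partial e')=0$;
- in all other bidegrees the boundary has no component of bidegree $(a,b)$.

The product $z_1\otimes z_2$, with coefficients $z_1(e)z_2(e')$, is summable, and $\partial(z_1\otimes z_2)=\partial z_1\otimes z_2+(-1)^az_1\otimes\partial z_2=0$. Also $F(z_1\otimes z_2)=F_1(z_1)F_2(z_2)\ne0$.

In particular $G^m$ has a witness of degree $2m$, which settles all even $i\ge2$. Since every $i\ge2$ is $2a+3b$ with $a,b\ge0$, **it remains to find a witness of degree 3.**

**Why a suspension.** A 2-cycle $z$ becomes a 3-cycle if we take $z\times[0,1]$ and cap off both ends by summable 3-chains $b$ with $\partial b=z$. In $X$ no such $b$ exists, since $z\notin B_2^{(1)}(X,\mathbb R)$. So we push $z$ into the space of a larger group where 1- and 2-cycles have fillings of polynomial size. The published results used are these.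

- (Auslander; Swan) Every polycyclic group embeds in some $GL_M(\mathbb Z)$. It then embeds in $SL_N(\mathbb Z)$ for all $N>M$, via $g\mapsto\mathrm{diag}(g,\det g,1,\dots,1)$, whose determinant is $(\det g)^2=1$.
- (Minkowski; Borel–Serre) The principal congruence subgroup $\Lambda$ of level 3 in $SL_N(\mathbb Z)$ is torsion-free of finite index and has a finite $K(\Lambda,1)$.
- (LY) (Leuzinger–Young, *Filling functions of arithmetic groups*, Ann. of Math. 193 (2021)) For an irreducible nonuniform lattice in a connected center-free semisimple Lie group without compact factors, of real rank $k\ge2$, and for $2\le m<k$, the $m$-dimensional filling volume function satisfies $FV^m(V)\lesssim V^{m/(m-1)}$. That is, integral $(m-1)$-cycles of volume $V$ bound integral $m$-chains of volume polynomially bounded in $V$.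

We read (LY) on integral cellular chains in the universal covering $Z$ of a finite $K(\Lambda,1)$, volume being the $\ell_1$-norm. Which finite complex is used is immaterial. If $\varphi,\psi,h$ are the integral analogues of the maps in Lemma 6 between $Z$ and another such covering, and $E$ fills $\varphi c$ for a cycle $c$ of positive degree, then $\partial(\psi E-hc)=\psi\varphi c-(\psi\varphi c-c)=c$, and $\|\psi E-hc\|\le\mathrm{const}\cdot(\|E\|+\|c\|)$.

**Step 1: the spaces.** Take $N\ge7$ with $G\subset SL_N(\mathbb Z)$, $\Lambda$ as above, and $G_1=G\cap\Lambda$, of finite index in $G$. As $\Lambda$ is torsion-free it meets the finite center of $SL_N(\mathbb R)$ trivially, so it embeds as an irreducible nonuniform lattice in $PSL_N(\mathbb R)=SL_N(\mathbb R)/\text{center}$, which is connected and center-free, of rank $N-1\ge6$. By (LY) with $m=2,3$, integral 1- and 2-cycles in $Z$ have integral fillings of norm bounded by a polynomial in their norm.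

Let $X$ be the universal covering of a finite $K(G,1)$, with $f$ and $z$ as in Section 8. Then $X/G_1$ is a finite $K(G_1,1)$. The inclusion $G_1\subset\Lambda$ is induced by a cellular map $X/G_1\to Z/\Lambda$. Lift it to a $G_1$-equivariant cellular map $j:X\to Z$. Since there are finitely many $G_1$-orbits of cells, $j_\#$ is $\ell_1$-bounded on chains.

**Step 2: $j_\#z=\partial b$ with $b\in C_3^{(1)}(Z,\mathbb R)$.** We fill the pieces of (4) one by one. Let $E_k$ ($k\ge0$) be an integral filling of $j_\#[\gamma_k]$; by (3) and (LY) we may take $\|E_k\|$ polynomially bounded in $k$. For $k\ge1$,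
$$j_\#d_k-(E_{k+1}-3E_k+E_{k-1})$$
is an integral 2-cycle by Proposition 5, of polynomially bounded norm. So it equals $\partial\beta_k$ with $\|\beta_k\|$ polynomially bounded in $k$. Also $j_\#D-(E_1-\lambda^{-1}E_0)$ is a finite real 2-cycle, because $\partial D=\eta_0$; write it as $\partial\beta_0$ with $\beta_0$ finite. Put
$$b=\beta_0+\sum_{k\ge1}\lambda^{-k}\beta_k\in C_3^{(1)}(Z,\mathbb R).$$
To compute $\partial b$, let $e_k=E_{k+1}-\lambda^{-1}E_k$. As in Section 8, $E_{k+1}-3E_k+E_{k-1}=e_k-\lambda e_{k-1}$. Telescoping,
$$\sum_{k=1}^K\lambda^{-k}(e_k-\lambda e_{k-1})=\lambda^{-K}e_K-e_0\longrightarrow-e_0,$$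
since $\|e_K\|$ is polynomially bounded. Hence
$$\partial b=j_\#D-e_0+\sum_{k\ge1}\lambda^{-k}j_\#d_k+e_0=j_\#z .$$

**Step 3: the group and its complex.** Let $\Gamma=\Lambda*_{G_1}\Lambda$. The double mapping cylinder
$$Z/\Lambda\ \cup\ (X/G_1)\times[0,1]\ \cup\ Z/\Lambda,$$
glued at both ends along the map induced by $j$, is a finite cell complex. Its cells are those of the two copies of $Z/\Lambda$ and the cells $\sigma\times(0,1)$ with $\sigma$ a cell of $X/G_1$. (For a simple instance of the construction: with two points at the ends and a circle in the middle it is a 2-sphere.) Since $G_1\to\Lambda$ is injective, it is a $K(\Gamma,1)$ by Whitehead's theorem on amalgams of aspherical spaces.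

The groups $\Lambda$ and $G_1$ inject into $\Gamma$. So the universal covering $W$ is a tree of spaces, with vertex spaces copies of $Z$ and edge spaces copies of $X\times[0,1]$. Fix one edge space $X\times[0,1]$. Its two end maps are lifts of the map induced by $j$. Identifying the adjacent vertex spaces $Z_0,Z_1$ suitably with $Z$, we may take both end maps to be $j$.

**Step 4: the functional.** Define $F$ on 3-cells of $W$ by $F(\sigma\times(0,1))=f(\sigma)$ for 2-cells $\sigma$ of the fixed $X$, and $F=0$ on all other 3-cells. It is bounded. Let $c$ be a finite 3-cycle of $W$ with component $c_e\times I$ on the fixed edge space, $c_e\in C_2(X,\mathbb R)$. The cells $(\text{1-cell})\times(0,1)$ of this edge space occur only in boundaries of 3-cells $\sigma\times(0,1)$ of the same edge space. So the component of $\partial c$ on them is $\partial c_e\times I$, and it vanishes. Thus $c_e$ is a finite 2-cycle and $F(c)=f(c_e)=0$.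

**Step 5: the cycle.** Let $b_0,b_1$ be the copies of $b$ in $Z_0,Z_1$. Since $\partial z=0$ and $z$ has even degree, $\partial(z\times I)=(j_\#z)_1-(j_\#z)_0$. Hence
$$\zeta=z\times I-b_1+b_0$$
is summable with $\partial\zeta=(j_\#z)_1-(j_\#z)_0-(j_\#z)_1+(j_\#z)_0=0$, and $F(\zeta)=f(z)=\sqrt5\ne0$.

This is a witness of degree 3 for $\Gamma$. With the products above, $G^a\times\Gamma^b$ has a witness of degree $2a+3b$, and Theorem 2 is proved. $\square$
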